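# Sums of Brownian bridges cannot follow the empirical process within $C\log n$

## 1. Small constants: one window of time at $t=\tfrac12$

Let $X_1,X_2,\dots$ be independent and uniform on $[0,1]$, and let $F_k$ be the empirical distribution function of $X_1,\dots,X_k$. A **Brownian bridge** is a centered Gaussian process $B$ on $[0,1]$ with continuous paths and covariance $E\,B(t)B(t')=t\wedge t'-tt'$. Let $B_1,B_2,\dots$ be independent Brownian bridges. The process $k(F_k(t)-t)=\sum_{j\le k}(1\{X_j\le t\}-t)$ and the process $\sum_{j\le k}B_j(t)$ have the same mean and covariance in $(k,t)$. A **version** of the two sequences, or a **coupling**, is a probability space that carries both families, each with its prescribed law. The joint law of the two families is ours to choose. (Taking the families independent is one version, and a bad one: at $k=n$, $t=\frac12$ the difference then has variance $n/2$.) Put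

$$G(k,t)=k(F_k(t)-t),\qquad W_k=\sum_{j\le k}B_j,\qquad D_n=\sup_{1\le k\le n}\ \sup_{0\le t\le1}|G(k,t)-W_k(t)|,\qquad L=\log n .$$

How small can a good version make $D_n$? Theorem 4 of "An Approximation of Partial Sums of Independent RV's, and the Sample DF. I" (https://static.renyi.hu/~major/articles/KMT1.pdf), an improvement of a result of Kiefer, states that there is a version with

$$P\big(D_n>(C\log n+x)\log n\big)<Ke^{-\lambda x}\qquad\text{for all }x\text{ and all }n\ge2, \tag{1}$$

where $C,K,\lambda$ are positive absolute constants. Its authors remark: "we think however, that a $\log n$ factor in (1.6) is still superfluous" (their (1.6) is our (1)). We read the remark as saying that the outer factor can be dropped entirely, and ask: is there a version, with positive absolute constants $C,K,\lambda$, such that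

$$P\big(D_n>C\log n+x\big)<Ke^{-\lambda x}\qquad\text{for all }x\text{ and all }n\ge2\,? \tag{2}$$

The case of a small constant $C$ can be settled by hand. Start with one time step at $t=\frac12$. The increment of $G(\cdot,\frac12)$ is $\pm\frac12$, the increment of $W$ is $B_k(\frac12)\sim N(0,\frac14)$, and the two increments differ by at most $2D_n$. Hence $\max_{k\le n}|B_k(\frac12)|\le\frac12+2D_n$, and $D_n$ must be at least of order $\sqrt{\log n}$. A window of about $\log n$ steps does better.

**Proposition 1.** For every version, $P(D_n\ge\frac1{17}\log n)\to1$. Hence (2) fails for every $C<\frac1{17}$.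

*Proof.* Let $m=\lfloor L/4\rfloor$ and cut $\{1,\dots,n\}$ into $\lfloor n/m\rfloor$ windows of $m$ consecutive steps. Over one window the increment of $G(\cdot,\frac12)$ is a count between $0$ and $m$ minus $m/2$, so it is at most $m/2$. The increments of $W(\frac12)$ are independent $N(0,m/4)$ variables. If one of them is at least $m$, then $\frac m2\le 2D_n$, that is, $D_n\ge m/4\ge L/17$ for large $n$. From $P(N(0,1)\ge x)\ge\frac{x}{(1+x^2)\sqrt{2\pi}}e^{-x^2/2}$ with $x=2\sqrt m$,
$$P\big(N(0,\tfrac m4)\ge m\big)\ge\frac{2\sqrt m}{5m\sqrt{2\pi}}\,e^{-2m}\ge\frac{1}{10\sqrt m}\,n^{-1/2}.$$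
So the probability that no window has such an increment is at most $\exp\big(-\frac n{2m}\cdot\frac{n^{-1/2}}{10\sqrt m}\big)\to0$. If (2) held with $C<\frac1{17}$, then $x=\frac12(\frac1{17}-C)\log n$ would give $P(D_n\ge\frac1{17}\log n)\to0$, a contradiction. ∎

What changes when $C$ is arbitrary? The argument cannot be tuned to reach it. For a window of $m$ steps and a level $t\in(0,1)$, the count increment ranges over $[-mt,m(1-t)]$, and we need a Gaussian increment, of variance $mt(1-t)$, that leaves this range by $2D$. Since $(mt+2D)^2\ge8mtD$ and $(m(1-t)+2D)^2\ge8m(1-t)D$, this has probability at most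
$$e^{-(mt+2D)^2/(2mt(1-t))}+e^{-(m(1-t)+2D)^2/(2mt(1-t))}\le2e^{-4D}.$$
With at most $n$ windows, nothing happens once $D\ge(\frac14+\delta)\log n$, whatever $m$ and $t$ are. One exceptional increment forces an error $c\log n$ and no more. For large $C$ we have to add up errors that are forced everywhere and at all scales. The result is as follows.

**Theorem 2.** There are absolute constants $c>0$, $n_0$ such that for all $n\ge n_0$ and every probability space carrying i.i.d. uniform $X_1,\dots,X_n$ and independent Brownian bridges $B_1,\dots,B_n$ (with arbitrary joint law of the two families):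

* (a) $P\big(D_n\ge c\,\log n\,\sqrt{\log\log n}\big)\ge1-n^{-1/50}$;
* (b) $P\big(D_n\ge c\,(\log n)^{7/6}(\log\log n)^{-1/6}\big)\ge1-n^{-1/50}$.

**Consequence: (2) is false.** If (2) held, $x=\log n$ would give $P(D_n>(C+1)\log n)<Kn^{-\lambda}\to0$, while by (a) this probability tends to $1$. So for no version and no constants can (2) hold. Part (a) suffices for this; part (b) needs one more estimate.

From now on $C,c>0$ denote absolute constants that may change from line to line, and $n$ is large. We write $\mathsf C_k$ for any quantity at most $(k+1)^{Ck}$; sums, products and fixed powers of such quantities, and $C^k$, are again of this form. $\log$ is the natural logarithm.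

## 2. Third cumulants and the price of one rectangle

**Definition (joint cumulant).** For random variables with all moments,
$$\mathrm{cum}(Y_1,\dots,Y_r)=\sum_\pi(-1)^{|\pi|-1}(|\pi|-1)!\prod_{b\in\pi}E\prod_{j\in b}Y_j ,$$
the sum being over partitions $\pi$ of $\{1,\dots,r\}$.

The textbook facts we use are these. Cumulants are multilinear. For $r\ge2$ they do not change when constants are added. They add over independent vectors. Orders $1$ and $2$ are the mean and the covariance, and the order $3$ cumulant of centered variables is $EY_1Y_2Y_3$. Moments are recovered by $E\prod_jY_j=\sum_\pi\prod_{b\in\pi}\mathrm{cum}(Y_j:j\in b)$. For jointly Gaussian variables all cumulants of order $\ge3$ vanish. *Example:* a Bernoulli($p$) variable has third cumulant $p(1-p)(1-2p)$, not zero for small $p$, while a normal variable has third cumulant $0$.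

The same discrepancy appears in every rectangle. Spread the sample over the plane: give $X_k$ a random time in $[k-1,k]$, so that there is one point in each row $[k-1,k]\times[0,1]$. For a function $a$ let $Z(a)$ be the sum of $a$ over the points. Take the Haar function $\psi=1_{[0,1/2)}-1_{[1/2,1)}$ and a dyadic rectangle $R=I\times J$ of size $2^i\times2^y$ and area $|R|=2^{i+y}$. Let $\psi_I$ and $\psi_J$ be the $L^2$-normalized copies of $\psi$ on $I$ and $J$, and let $\psi_{I^*}$ and $\psi_{J^*}$ be the copies on the dyadic intervals twice as long that have $I$ and $J$ as their left halves. Put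
$$a^1=\psi_I\otimes\psi_J,\qquad a^2=\psi_I\otimes\psi_{J^*},\qquad a^3=\psi_{I^*}\otimes\psi_J .$$
They are orthonormal, and each integrates to $0$ in $t$. On $I$ the function $\psi_I^2\psi_{I^*}$ equals $2^{-i}\cdot2^{-1/2}2^{-i/2}$, so $\int\psi_I^2\psi_{I^*}=2^{-1/2}2^{-i/2}$, and
$$E\,Z(a^1)Z(a^2)Z(a^3)=\iint a^1a^2a^3=\tfrac12|R|^{-1/2},$$
because the points are independent and each row has mean zero. For a Gaussian field this expectation is $0$. (One function cubed would not do: for Haar $\psi^3=\psi$, so $\int\psi^3=0$. This is why we use triples.)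

Now the price, as a heuristic with smooth wavelets in place of Haar. Suppose that the error between the two fields is a function $\eta$ of size $\delta$. By integration by parts it changes each $Z(a)$ by at most $\delta\iint|\partial_1\partial_2a|\approx\delta|R|^{-1/2}$. The variables $Z$ are of size $1$, so the triple product changes by about $\delta|R|^{-1/2}$. To make up for $\frac12|R|^{-1/2}$ we need $\delta\gtrsim1$. **Each shape $(i,y)$ of rectangle demands an error of order $1$**, and there are about $L^2$ shapes.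

## 3. Linear sums of shapes against Riesz products

How do the demands of the shapes add up? This section is a plan; its estimates are proved later. Work in a box $[0,T]\times[0,1]$ and let $\mathcal S$ be a set of about $L^2$ shapes. For a shape $s$ let
$$\Phi_s=\frac1T\sum_{R\text{ of shape }s}|R|^{3/2}Z^1_RZ^2_RZ^3_R,\qquad Z_R^\nu=Z(a_R^\nu).$$
There are about $T/|R|$ rectangles, so $E\Phi_s\asymp1$ for the points and $E\Phi_s=0$ for the Gaussian field $\mathcal K$. Replacing $\mathcal K$ by $\mathcal K+\eta$ changes $\Phi_s$, to first order, by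
$$\frac1T\iint\eta(z)\,q_s(z)\,dz,\qquad q_s=\sum_{R,\nu}|R|^{3/2}\,\partial_1\partial_2a_R^\nu\prod_{\mu\ne\nu}Z_R^\mu .$$
We call $q_s$ the *gradient density* of $\Phi_s$. If a functional $\Phi$ has gradient density $F$, then to first order
$$\Phi(N)-\Phi(\mathcal K)\approx\frac1T\iint\eta F\le\|\eta\|_\infty\cdot\frac1T\iint|F| .$$
So we want a $\Phi$ with a large gap between its two expectations and a gradient that is small in $L^1$.

*The sensible first choice* is $\Phi=\varepsilon\sum_s\Phi_s$. The gap is of order $\varepsilon|\mathcal S|$. At a fixed $z$ the $q_s(z)$ are independent, centered, of bounded variance, so $E|F|\le\varepsilon(\sum_sEq_s^2)^{1/2}\le C\varepsilon\sqrt{|\mathcal S|}$. This yields $\|\eta\|_\infty\ge c\sqrt{|\mathcal S|}\asymp c\log n$ with a fixed small $c$. It stops exactly where Section 1 stopped, at a fixed multiple of $\log n$.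

*The way past it.* We may add to $F$ terms that leave the gap alone, if they lower the $L^1$ norm. Here is the model. For independent signs $r_1,\dots,r_m$, the sum has $E|\sum r_s|\ge\big(E(\sum r_s)^2\big)^{3/2}\big(E(\sum r_s)^4\big)^{-1/2}\ge\sqrt{m/3}$. But $\prod_s(1+r_s)$ contains the same linear part, is nonnegative, and has mean $1$, so its $L^1$ norm is $1$. Such products are called **Riesz products**. We therefore aim at
$$F\approx\prod_s(1+\varepsilon q_s)-1,\qquad \varepsilon=\frac M{\sqrt{|\mathcal S|}},$$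
with $L^1$ norm bounded although $M\to\infty$. The gap is then $c\,\varepsilon|\mathcal S|=cM\sqrt{|\mathcal S|}$, a factor $M$ better than the linear choice.

Three things must be arranged. We need functionals whose gradient density is nearly $q_{s_1}\cdots q_{s_k}$; this will work only if the shapes are well separated in both coordinates. These functionals must not create a gap of their own. And moments of degree $2k+1$ cost $k^{Ck}$, so $k$ must stay below some $d$. The honest $F$ is thus a truncated product over separated sets, and its $L^1$ norm needs a proof.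

## 4. Two fields whose laws no coupling can change

**Step 1: pass to continuous time.** The purpose is to have two random fields on $[0,n]\times[0,1]$ with laws that are fixed, and with a distance controlled by $D_n$.

Enlarge the space by independent uniform $U_k\in(0,1)$ and independent continuous centered Gaussian fields $\beta_k(u,t)$ on $[0,1]^2$ with covariance $(u\wedge u'-uu')(t\wedge t'-tt')$, all independent of $(X_j),(B_j)$. (If $\mathbf W$ is a Brownian sheet, then $\mathbf W(u,t)-u\mathbf W(1,t)-t\mathbf W(u,1)+ut\mathbf W(1,1)$ is such a field.) For $k-1\le\tau\le k$ and $u=\tau-k+1$ define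
$$N(\tau,t)=\#\{j\le n:\ j-U_j\le\tau,\ X_j\le t\}-\tau t,\qquad \mathcal K(\tau,t)=W_{k-1}(t)+uB_k(t)+\beta_k(u,t).$$
The definitions agree at integers, as $\beta_k(0,\cdot)=\beta_k(1,\cdot)=0$. The covariance of $uB_k+\beta_k$ is $\big(uu'+u\wedge u'-uu'\big)(t\wedge t'-tt')=(u\wedge u')(t\wedge t'-tt')$, so $\mathcal K$ is centered Gaussian with covariance $(\tau\wedge\tau')(t\wedge t'-tt')$. The points $\xi_k=(k-U_k,X_k)$ are independent, and $\xi_k$ is uniform on the row $[k-1,k]\times[0,1]$. Thus *the law of $N$ and the law of $\mathcal K$ do not depend on the coupling.*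

**Step 2: the distance between the fields.** Almost surely all $X_j\in(0,1)$, and then, by one-sided limits and the continuity of $W_k$, $D_n$ is the same whether $F_k$ is defined with $<$ or $\le$; we use $\le$. For $\tau\in[k-1,k]$, the points with $j\le k-1$ have time below $\tau$ and those with $j\ge k+1$ have time above $\tau$, so $N(\tau,t)-G(k-1,t)=1\{k-U_k\le\tau,X_k\le t\}-ut\in[-1,1]$. Let
$$\eta=N-\mathcal K,\qquad\Theta=\max_{k\le n}(\sup|B_k|+\sup|\beta_k|).$$
Then
$$\|\eta\|_\infty\le\Delta':=D_n+1+\Theta,\qquad P(\Theta>L)\le nCe^{-cL^2}\le n^{-1}. \tag{3}$$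
The second bound is Fernique's theorem (a centered Gaussian random element $Y$ of a separable Banach space satisfies $Ee^{\alpha\|Y\|^2}<\infty$ for some $\alpha>0$), applied in $C[0,1]$ and $C([0,1]^2)$, with a union bound. So it suffices to bound $\Delta'$ from below.

**Step 3: test functions.** We now compute moments of the fields against test functions. A *test function* is $f=f_1\otimes f_2$ with $f_1\in C^1([0,n])$, $f_2\in C^1([0,1])$ vanishing at the end points. For $\mathfrak X\in\{N,\mathcal K,\eta\}$ put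
$$\mathfrak X(f)=\iint\mathfrak X(z)\,\partial_1\partial_2f(z)\,dz .$$
This is linear in $\mathfrak X$. We say that $f$ has **zero $t$-mean** if $\int f_2=0$ (for instance $f_2(t)=\sin2\pi t$).

* From $\iint1\{x\le\tau,\,y\le t\}f_1'(\tau)f_2'(t)\,d\tau\,dt=f_1(x)f_2(y)$ and $\iint\tau t\,f_1'f_2'=\iint f$ we get $N(f)=\sum_kf(\xi_k)-\iint f$, hence $EN(f)=0$.
* The $\mathcal K(f)$ are jointly centered Gaussian. Writing $\tau\wedge\tau'=\int_0^n1\{x\le\tau\}1\{x\le\tau'\}dx$, and similarly for $t\wedge t'$, and using $\int tf_2'=-\int f_2$, we get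
$$\operatorname{Cov}(\mathcal K(f),\mathcal K(h))=\int f_1h_1\Big(\int f_2h_2-\int f_2\int h_2\Big).$$
If $\int f_2=0$ this is $\iint fh$; if $f_1h_1=0$ everywhere it is $0$; always $\operatorname{Var}\mathcal K(f)\le\|f\|_2^2$.
* If $f$ has zero $t$-mean, then $Ef(\xi_k)=\int_{k-1}^kf_1\int f_2=0$ for each $k$, so $\operatorname{Cov}(N(f),N(h))=\sum_kE[fh(\xi_k)]=\iint fh$ for every $h$. If $f,g,h$ all have zero $t$-mean, then $N(f),N(g),N(h)$ are sums of independent centered row terms and
$$E[N(f)N(g)N(h)]=\sum_kE[fgh(\xi_k)]=\iint fgh .$$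
* For $r\ge2$,
$$|\mathrm{cum}(N(f_1),\dots,N(f_r))|\le r^{2r}\,\|f_1\|_1\prod_{j\ge2}\|f_j\|_\infty . \tag{4}$$
Indeed the cumulant is the sum over $k$ of the row cumulants of $(f_j(\xi_k))_j$. Each row cumulant is at most $\sum_\pi(|\pi|-1)!\prod_{b\in\pi}E\prod_{j\in b}|f_j(\xi_k)|\le r^{2r}E|f_1(\xi_k)|\prod_{j\ge2}\|f_j\|_\infty$, as there are at most $r^r$ partitions and $(|\pi|-1)!\le r^r$. Finally $\sum_kE|f_1(\xi_k)|=\|f_1\|_1$.

**Step 4: normalized classes and moment bounds.** For $a\ge1$ let $\mathfrak F_a$ be the class of test functions with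
$$\|f\|_1\le C_Fa^{1/2},\qquad\|f\|_\infty\le C_Fa^{-1/2},\qquad\iint|\partial_1\partial_2f|\le C_Fa^{-1/2},$$
where $C_F$ is a suitable fixed constant. Think of an $L^2$-normalized bump on a rectangle of area $a$. Then $\|f\|_2^2\le\|f\|_1\|f\|_\infty\le C$ and $|\eta(f)|\le C\Delta'a^{-1/2}$.

Let $f\in\mathfrak F_a$. By (4) the cumulants of $N(f)$ of order $j\ge2$ are at most $C^jj^{2j}a^{(2-j)/2}\le C^jj^{2j}$, and the first is $0$. Since $EN(f)^{2r}$ is a sum over at most $(2r)^{2r}$ partitions of products of cumulants, $EN(f)^{2r}\le(2r)^{2r}C^{2r}(2r)^{4r}\le(Cr)^{Cr}$. Also $E\mathcal K(f)^{2r}\le(2r)^rC^r$. So for $p\le2k+1$, $f_\beta\in\mathfrak F_{a_\beta}$, and $\mathfrak X\in\{N,\mathcal K\}$, Hölder's inequality gives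
$$E\prod_{\beta\le p}(1+|\mathfrak X(f_\beta)|)^2\le\max_\beta E(1+|\mathfrak X(f_\beta)|)^{2p}\le\max_\beta2^{2p}\big(1+E\mathfrak X(f_\beta)^{2p}\big)\le\mathsf C_k . \tag{5}$$

## 5. Smooth wavelets with a nonzero triple product

By Daubechies (Comm. Pure Appl. Math. 41 (1988)) there is a real compactly supported $\psi\in C^2(\mathbb R)$ with $\int\psi=0$ such that the functions $\psi_{i,j}(x)=2^{-i/2}\psi(2^{-i}x-j)$, $i,j\in\mathbb Z$, form an orthonormal basis of $L^2(\mathbb R)$. Translating by an integer, let $\operatorname{supp}\psi\subset[0,D_0]$. In this indexing, large $i$ means a wide function. We need the analogue of the Haar identity $\int\psi^2\psi_{1,0}=2^{-1/2}$.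

**Lemma 3.** There are $\gamma\ge1$, $l_0\in\mathbb Z$ with $\omega:=\int\psi^2\psi_{\gamma,l_0}\ne0$.

*Proof.* Otherwise $\psi^2=\sum_{i\le0,j}\langle\psi^2,\psi_{i,j}\rangle\psi_{i,j}$ in $L^2$: the function $\psi^2$, of integral $1$, would be built from narrow functions of integral $0$. To exploit this, let $\theta\in C_c^\infty$ with $\theta=1$ on $[-1,1]$, and $\theta_h(x)=\theta(x/h)$, $h\ge1$. For $h\ge D_0$,
$$1=\int\psi^2\theta_h\le\|\psi^2\|_2\Big(\sum_{i\le0,j}\langle\theta_h,\psi_{i,j}\rangle^2\Big)^{1/2}.$$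
We have $\int\psi_{i,j}=0$ and $\|\psi_{i,j}\|_1=2^{i/2}\|\psi\|_1$, and $\theta_h$ varies by at most $Ch^{-1}2^i$ on $\operatorname{supp}\psi_{i,j}$. Hence $|\langle\theta_h,\psi_{i,j}\rangle|\le Ch^{-1}2^i2^{i/2}$. For $i\le0$ at most $Ch2^{-i}$ values of $j$ contribute. So the sum is at most $\sum_{i\le0}Ch2^{-i}h^{-2}2^{3i}=Ch^{-1}\sum_{i\le0}2^{2i}\to0$ as $h\to\infty$, a contradiction. ∎

Fix $\gamma,l_0$. For $I=(i,j)$ with $j\in2^\gamma\mathbb Z$ put $I^*=(i+\gamma,2^{-\gamma}j+l_0)$. With $u=2^{-i}x-j$ we have $\psi_I(x)=2^{-i/2}\psi(u)$ and $\psi_{I^*}(x)=2^{-i/2}\psi_{\gamma,l_0}(u)$, hence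
$$\int\psi_I^2\,\psi_{I^*}=2^{-i/2}\omega . \tag{6}$$
With $D_1=2^\gamma(|l_0|+D_0)$, both $\psi_I$ and $\psi_{I^*}$ are supported in $\hat I:=2^i[j-D_1,j+D_1]$.

## 6. Shapes, wavelet families, good sets, parameters

**Step 1: the shapes.** We choose a box length $T$ much smaller than $n$, so that there are many independent boxes, and about $L^2$ shapes with areas that are powers of $n$. Let $\Lambda=\lfloor\log_2n\rfloor$, $T=2^{\lfloor\Lambda/4\rfloor}\le n^{1/4}$, $\mathcal B=\lfloor n/T\rfloor\ge\frac12n^{3/4}$, and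
$$\mathcal S=\mathcal I\times\mathcal Y,\qquad\mathcal I=2\gamma\mathbb Z\cap[\tfrac\Lambda{10},\tfrac\Lambda5],\qquad\mathcal Y=2\gamma\mathbb Z\cap[-\tfrac\Lambda{20},-c_0],$$
with a constant $c_0>0$ such that $2^{c_0}\ge4D_1+2^{\gamma+1}$. Then $cL\le|\mathcal I|,|\mathcal Y|\le CL$ and $cL^2\le|\mathcal S|\le L^2$.

For $s=(i,y)\in\mathcal S$ let $\mathcal R_s$ be the set of $R=(I,J)$, $I=(i,j)$, $J=(y,l)$, $j,l\in2^\gamma\mathbb Z$, with $\hat I\subset[0,T]$, $\hat J\subset[0,1]$. Put $|R|=2^{i+y}$, $\hat R=\hat I\times\hat J$, and $z_R=(2^ij,2^yl)$, the center of $\hat R$. The admissible $j$ form $2^\gamma\mathbb Z\cap[D_1,T2^{-i}-D_1]$. Their number is at most $CT2^{-i}$ and at least $2^{-\gamma}(T2^{-i}-2D_1)-1\ge\frac122^{-\gamma}T2^{-i}$, since $T2^{-i}\ge2^{\Lambda/20-1}\ge4D_1+2^{\gamma+1}$. Likewise the number of admissible $l$ lies between $\frac122^{-\gamma}2^{-y}$ and $C2^{-y}$, since $2^{-y}\ge2^{c_0}$. Hence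
$$T2^{-2\gamma-2}\le|\mathcal R_s||R|\le CT . \tag{7}$$

**Step 2: the wavelet triples.** Put
$$a_R^1=\psi_I\otimes\psi_J,\qquad a_R^2=\psi_I\otimes\psi_{J^*},\qquad a_R^3=\psi_{I^*}\otimes\psi_J .$$
All have zero $t$-mean. Their scale pairs are $(i,y)$, $(i,y+\gamma)$, $(i+\gamma,y)$. Since $i,y\in2\gamma\mathbb Z$, the scale pair determines $s$ and $\nu$ (look at it modulo $2\gamma$), and then the positions determine $R$. So *all the $a_R^\nu$ ($s\in\mathcal S$, $R\in\mathcal R_s$, $\nu\le3$) are distinct members of one orthonormal system.* By (6),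
$$\iint a_R^1a_R^2a_R^3=\int\psi_I^2\psi_{I^*}\int\psi_J^2\psi_{J^*}=\omega^2|R|^{-1/2}. \tag{8}$$
Write $a_R^\nu=|R|^{-1/2}u_I^\nu\otimes u_J^\nu$, $\dot u_I^\nu=2^i(u_I^\nu)'$, $\dot u_J^\nu=2^y(u_J^\nu)'$. All $u,\dot u$ are bounded by $C$, and, as $\psi\in C^2$, the $\dot u$ are $C^1$ with $|(\dot u_I^\nu)'|\le C2^{-i}$, $|(\dot u_J^\nu)'|\le C2^{-y}$. Let
$$\rho_R^\nu=|R|^{3/2}\,\partial_1\partial_2a_R^\nu=\dot u_I^\nu\otimes\dot u_J^\nu ,$$
bounded by $C$ and supported in $\hat R$. As $\hat R$ has area $C|R|$, we get $a_R^\nu\in\mathfrak F_{|R|}$.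

**Step 3: the gradient densities $q_s$.** For $\mathfrak X\in\{N,\mathcal K\}$ let $Z_R^\nu=\mathfrak X(a_R^\nu)$, $Z_R^{(\nu)}=\prod_{\mu\ne\nu}Z_R^\mu$, and
$$q_s(z)=\sum_{R\in\mathcal R_s}\sum_{\nu=1}^3\rho_R^\nu(z)Z_R^{(\nu)} .$$
Each $z$ lies in at most $C$ of the sets $\hat R$, $R\in\mathcal R_s$. By Step 3 of Section 4, *under $\mathcal K$ all $Z_R^\nu$ are i.i.d. $N(0,1)$.* Hence for fixed $z$ the $q_s(z)$, $s\in\mathcal S$, are **independent**. Each is a sum of at most $C$ bounded multiples of products of two independent $N(0,1)$ variables, and $P(|ZZ'|>x)\le2P(|Z|>\sqrt x)\le4e^{-x/2}$. So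
$$Eq_s=0,\qquad Eq_s^2\le v,\qquad Eq_s^4\le C,\qquad P(|q_s|>x)\le Ce^{-cx}, \tag{9}$$
where $v\ge1$ is an absolute constant.

**Step 4: good sets.** Given an integer $g\ge1$, call $s=(i,y)\ne s'=(i',y')$ a **bad pair** if $|i-i'|<g$ or $|y-y'|<g$. A set $\mathbf s\subset\mathcal S$ is **good** if it contains no bad pair; $\mathcal G_k$ denotes the good $k$-sets. *Example:* two shapes with the same $i$ always form a bad pair, however far apart their $y$'s are; every singleton is good. Each $s$ has at most $CgL$ bad partners.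

**Step 5: parameters.** Let
$$M\ge1,\qquad\varepsilon=\frac M{\sqrt{|\mathcal S|}}\le1,\qquad1\le d\le L^{1/2}-1,\qquad g=\lceil C_0d\log L\rceil\le L^{9/10}.$$
Since $|\mathcal G_k|\le L^{2k}$ and $\mathsf C_k\le e^{Cd\log L}$ for $k\le d$, there is an absolute $C_1$, not depending on $C_0$, with
$$\sum_{k\le d}\varepsilon^k|\mathcal G_k|\mathsf C_k\le H:=e^{C_1d\log L}=n^{o(1)} \tag{10}$$
for all the finitely many $\mathsf C_k$ that occur below; none of them depends on $g$. Fix $C_0=4(C_1+1)$. Then $2^{-g/2}\le e^{-2(\ln2)(C_1+1)d\log L}$ and $2\ln2>1$, so $H2^{-g/2}\to0$. This is why the separation $g$ must be of order $d\log L$.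

## 7. Functionals with gradient close to $q_{s_1}\cdots q_{s_k}$

Let $\mathbf s=\{s_1,\dots,s_k\}\in\mathcal G_k$, $s_m=(i_m,y_m)$, and
$$i_\wedge=\min i_m,\qquad y_\wedge=\min y_m,\qquad A=2^{i_\wedge+y_\wedge},\qquad2^{\Lambda/20}\le A\le2^{\Lambda/5}.$$
Call $\mathbf R=(R_1,\dots,R_k)$ with $R_m=(I_m,J_m)\in\mathcal R_{s_m}$ **compatible** if $\bigcap\hat R_m\ne\emptyset$. *Example:* if $k=2$, $i_1<i_2$ and $y_1>y_2$, a compatible pair is a narrow tall and a wide flat rectangle that cross, and the crossing has area about $A$, smaller than both.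

**Lemma 4 (counting).** (i) For fixed $m$ and $R_m$ there are at most $C^k|R_m|/A$ compatible $\mathbf R$ with that $m$-th component. (ii) There are at most $C^kT/A$ compatible $\mathbf R$. (iii) Each $z$ lies in $\bigcap\hat R_m$ for at most $C^k$ of the $\mathbf R$.

*Proof.* In a compatible $\mathbf R$ the $\hat I_m$ intersect pairwise, and so do the $\hat J_m$. Let $i_p=i_\wedge$, $y_{p'}=y_\wedge$. (i) At most $C2^{i_m-i_\wedge}$ of the $\hat I_p$ meet $\hat I_m$. Given $I_p$, every other $\hat I_{m'}$ has scale at least $i_\wedge$ and meets $\hat I_p$, so it has at most $C$ choices. That makes at most $C^k2^{i_m-i_\wedge}$ choices in coordinate 1, and likewise $C^k2^{y_m-y_\wedge}$ in coordinate 2. (ii) There are at most $CT2^{-i_\wedge}$ choices of $I_p$ and $C2^{-y_\wedge}$ of $J_{p'}$; given these, all other $I_{m'}$, $J_{m'}$ have at most $C$ choices each. (iii) For each $m$ at most $C$ of the $R_m\in\mathcal R_{s_m}$ satisfy $z\in\hat R_m$. ∎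

**Step 1: the functional $\Phi_{\mathbf s}$.** Its purpose is to be an "antiderivative" of the product $q_{s_1}\cdots q_{s_k}$. The principle is to integrate only the factor that varies fastest in each coordinate; separation by $g$ makes the other factors nearly constant at that scale. The fastest factor in $\tau$ may or may not be the fastest in $t$.

*Case A: some shape, say $s_1$, equals $(i_\wedge,y_\wedge)$* (this includes $k=1$). By goodness $i_m\ge i_1+g$, $y_m\ge y_1+g$ for $m\ge2$, and $A=|R_1|$. Put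
$$\Phi_{\mathbf s}(\mathfrak X)=\frac1T\sum_{R_1\in\mathcal R_{s_1}}|R_1|^{3/2}Z^1_{R_1}Z^2_{R_1}Z^3_{R_1}\prod_{m\ge2}q_{s_m}(z_{R_1}).$$
When the $q_{s_m}(z_{R_1})$ are expanded, only $R_m$ with $z_{R_1}\in\hat R_m$ occur, so only compatible $\mathbf R$.

*Case B: no $s_m$ equals $(i_\wedge,y_\wedge)$.* Let $i_p=i_\wedge$, $y_{p'}=y_\wedge$. By goodness $p,p'$ are unique, and $p\ne p'$. No wavelet in our list lives on the crossing of the fastest directions, so we make a new test function. For $\boldsymbol\nu\in\{1,2,3\}^k$ let $f_{\mathbf R,\boldsymbol\nu}=f^1\otimes f^2$,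
$$f^1=2^{i_\wedge}u_{I_p}^{\nu_p}\prod_{m\ne p}\dot u_{I_m}^{\nu_m},\qquad f^2=2^{y_\wedge}u_{J_{p'}}^{\nu_{p'}}\prod_{m\ne p'}\dot u_{J_m}^{\nu_m},$$
$$\Phi_{\mathbf s}(\mathfrak X)=\frac1T\sum_{\mathbf R\text{ compatible},\,\boldsymbol\nu}\mathfrak X(f_{\mathbf R,\boldsymbol\nu})\prod_mZ_{R_m}^{(\nu_m)} .$$

*Example for $k=2$:* the good pair $\{(i,y),(i',y')\}$ with $i'\ge i+g$ is in case A if $y'\ge y+g$ and in case B if $y'\le y-g$.

**Step 2: the properties of $f_{\mathbf R,\boldsymbol\nu}$ in case B.** Its support is in $\bigcap\hat R_m$. Since $|(\dot u_{I_m})'|\le C2^{-i_m}\le C2^{-i_\wedge-g}$ for $m\ne p$, the derivative of $f^1$ is $(f^1)'=\prod_m\dot u_{I_m}^{\nu_m}+O(C^k2^{-g})$; likewise $(f^2)'=\prod_m\dot u_{J_m}^{\nu_m}+O(C^k2^{-g})$. So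
$$\partial_1\partial_2f_{\mathbf R,\boldsymbol\nu}=\prod_m\rho_{R_m}^{\nu_m}+O(C^k2^{-g}). \tag{11}$$
Also $|f|\le C^kA$, $|\partial_1\partial_2f|\le C^k$, and the support, contained in $\hat I_p\times\hat J_{p'}$, has area at most $CA$. So $\hat f:=f/(C_*^kA^{3/2})\in\mathfrak F_A$ for a suitable constant $C_*$. (The function $\hat f$ need not have zero $t$-mean.) Finally, in case B every $|R_m|\ge2^gA$: for $m\ne p$ because $i_m\ge i_\wedge+g$, for $m=p$ because $y_p\ge y_\wedge+g$.

**Step 3: a common form and the gradient density.** In both cases, by Lemma 4(ii),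
$$\Phi_{\mathbf s}(\mathfrak X)=\frac{A^{3/2}}T\sum_\alpha c_\alpha\prod_{\beta=1}^{2k+1}\mathfrak X(f_{\alpha\beta}),\quad|c_\alpha|\le C^k,\quad\#\{\alpha\}\le C^kT/A,\quad f_{\alpha\beta}\in\mathfrak F_{a_{\alpha\beta}},\ a_{\alpha\beta}\ge A. \tag{12}$$
In case A the degree is $3+2(k-1)$ and the factor is $|R_1|^{3/2}=A^{3/2}$; in case B the degree is $1+2k$ and $\mathfrak X(f)=C_*^kA^{3/2}\mathfrak X(\hat f)$. For $\mathfrak X=\mathcal K$ define the gradient density
$$F_{\mathbf s}(z)=A^{3/2}\sum_\alpha c_\alpha\sum_\beta\partial_1\partial_2f_{\alpha\beta}(z)\prod_{\beta'\ne\beta}\mathcal K(f_{\alpha\beta'}).$$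
We speak of the terms "with the derivative on the factor $\beta$".

**Lemma 5 (gradient).** With $q_{\mathbf s}=\prod_mq_{s_m}$ (under $\mathcal K$), $\ \sup_z\|F_{\mathbf s}(z)-q_{\mathbf s}(z)\|_{L^2}\le\mathsf C_k2^{-g/2}$.

*Proof.* *Derivative on a factor $Z_{R_m}^\mu$, with $m$ arbitrary in case B and $m\ge2$ in case A.* These terms should be small, because the factor is slow. We have $|\partial_1\partial_2a_{R_m}^\mu(z)|\le C|R_m|^{-3/2}1_{\hat R_m}(z)$. At most $C$ sets $\hat R_m$ contain $z$, and by Lemma 4(i) each occurs in at most $C^k|R_m|/A$ terms. By (5) and the triangle inequality the $L^2$ norm of the sum of these terms is at most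
$$\mathsf C_kA^{3/2}|R_m|^{-3/2}|R_m|A^{-1}=\mathsf C_k(A/|R_m|)^{1/2}\le\mathsf C_k2^{-g/2},$$
since $|R_m|\ge2^gA$. Summing over $m\le k$ keeps this form.

*Case B, derivative on $\mathfrak X(\hat f)$.* The contribution is $\sum_{\mathbf R,\boldsymbol\nu}\partial_1\partial_2f_{\mathbf R,\boldsymbol\nu}(z)\prod Z_{R_m}^{(\nu_m)}$, while $q_{\mathbf s}(z)=\sum_{\mathbf R,\boldsymbol\nu}\prod_m\rho_{R_m}^{\nu_m}(z)Z_{R_m}^{(\nu_m)}$. In both only $\mathbf R$ with $z\in\bigcap\hat R_m$ contribute. By (11), Lemma 4(iii) and (5) they differ by at most $\mathsf C_k2^{-g}$ in $L^2$.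

*Case A, derivative on $Z_{R_1}^\mu$.* The sum over $\mu$ is $\sum_{R_1,\mu}\rho_{R_1}^\mu(z)Z_{R_1}^{(\mu)}\prod_{m\ge2}q_{s_m}(z_{R_1})$, to be compared with $q_{\mathbf s}(z)=\sum_{R_1,\mu}\rho_{R_1}^\mu(z)Z_{R_1}^{(\mu)}\prod_{m\ge2}q_{s_m}(z)$. So we move the evaluation point. For $z\in\hat R_1$, $|\rho_{R_m}^\nu(z_{R_1})-\rho_{R_m}^\nu(z)|\le C(2^{i_1-i_m}+2^{y_1-y_m})\le C2^{-g}$. By telescoping, products over $m\ge2$ of the coefficients $\rho$ differ by at most $C^k2^{-g}$. For each of the at most $C$ possible $R_1$, at most $C^k$ tuples $(R_2,\dots,R_k)$ have $z$ or $z_{R_1}$ in $\bigcap_{m\ge2}\hat R_m$. With (5), the difference is at most $\mathsf C_k2^{-g}$ in $L^2$. ∎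

**Lemma 6 (means and sizes).** $E\Phi_{\mathbf s}(\mathcal K)=0$. For $k=1$: $E\Phi_{\mathbf s}(N)\ge c_1:=\omega^22^{-2\gamma-2}>0$. For $k\ge2$: $|E\Phi_{\mathbf s}(N)|\le\mathsf C_k2^{-g/2}$. Moreover $\|\Phi_{\mathbf s}(\mathfrak X)\|_{L^2}\le\mathsf C_kA^{1/2}\le\mathsf C_k2^{\Lambda/10}$ for $\mathfrak X\in\{N,\mathcal K\}$.

*Proof.* Each product in (12) has odd degree $2k+1$ in centered jointly Gaussian variables, so its mean under $\mathcal K$ is $0$ (replace $\mathcal K$ by $-\mathcal K$). The last claim follows from (12) and (5): $\frac{A^{3/2}}T\cdot C^k\frac TA\cdot\mathsf C_k=\mathsf C_kA^{1/2}$. For $k=1$, by (8), the third-moment formula of Section 4, and (7),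
$$E\Phi_{\mathbf s}(N)=\frac1T\sum_R|R|^{3/2}\omega^2|R|^{-1/2}=\omega^2\frac{|\mathcal R_s||R|}T\ge c_1 .$$

Let $k\ge2$. The point is that there is no pairing of factors and no triple left over alone. By (12), $|E\Phi_{\mathbf s}(N)|\le C^kA^{1/2}\max_\alpha|E\prod_\beta N(f_{\alpha\beta})|$. Expand the moment over partitions of the $2k+1$ factors into products of joint cumulants; there are at most $\mathsf C_k$ partitions. Blocks of size $1$ vanish, since $EN(f)=0$. Call the functions of type $a_R^\nu$ "$a$'s". Blocks of two $a$'s vanish, because all $a$'s in a monomial are distinct, hence orthogonal, with zero $t$-mean. A block of $r\ge3$ $a$'s, all of areas $\ge A$, is by (4), with the member of smallest area $a_{\min}$ measured in $L^1$, at most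
$$(Cr)^{Cr}a_{\min}^{1/2}a_{\min}^{-(r-1)/2}\le(Cr)^{Cr}A^{-(r-2)/2} .$$

*Case A.* All $2k+1\ge5$ factors are $a$'s, in blocks of size $\ge3$. A single block, of size $\ge5$, gives at most $\mathsf C_kA^{-3/2}$; two or more blocks give at most $\mathsf C_kA^{-1}$. So $|E\Phi_{\mathbf s}(N)|\le\mathsf C_kA^{-1/2}\le\mathsf C_k2^{-\Lambda/40}\le\mathsf C_k2^{-g/2}$, as $g\le L^{9/10}$.

*Case B.* The factors are $N(\hat f)$ and $2k\ge4$ factors $N(a_j)$, with $a_j$ of area at least $2^gA$.

* If $\hat f$ is in a block of size $2$ with some $a_j$, that cumulant is $|\iint\hat fa_j|\le\|\hat f\|_1\|a_j\|_\infty\le CA^{1/2}(2^gA)^{-1/2}=C2^{-g/2}$; only $a_j$ needs zero $t$-mean here. The remaining $2k-1\ge3$ $a$'s form at least one block, all of size $\ge3$, with product at most $\mathsf C_kA^{-1/2}$.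
* If $\hat f$ is in a block of size $r\ge3$, then (4) with $\hat f$ in $L^1$ gives at most $(Cr)^{Cr}A^{1/2}(2^gA)^{-(r-1)/2}\le(Cr)^{Cr}A^{-1/2}2^{-g}$, and the other blocks contribute at most $\mathsf C_k$.

So the moment is at most $\mathsf C_kA^{-1/2}2^{-g/2}$, and $|E\Phi_{\mathbf s}(N)|\le\mathsf C_k2^{-g/2}$. ∎

## 8. From an $L^1$ bound on the gradient to a lower bound for $D_n$

**Step 1: average over boxes.** A single box gives information on expectations; averaging over $\mathcal B$ independent boxes turns it into a statement that holds with high probability. For $b=1,\dots,\mathcal B$ let a superscript $(b)$ denote the same object built with all test functions translated by $((b-1)T,0)$; "box $b$" is $[(b-1)T,bT]\times[0,1]\subset[0,n]\times[0,1]$. Put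
$$\Phi(\mathfrak X)=\frac1{\mathcal B}\sum_b\sum_{k=1}^d\varepsilon^k\sum_{\mathbf s\in\mathcal G_k}\Phi_{\mathbf s}^{(b)}(\mathfrak X),\qquad F^{(b)}=\sum_{k\le d}\varepsilon^k\sum_{\mathbf s\in\mathcal G_k}F_{\mathbf s}^{(b)},\qquad Y=\frac1{\mathcal B}\sum_b\frac1T\int_{\text{box }b}|F^{(b)}(z)|\,dz .$$
Under each of $N$ and $\mathcal K$ the $\mathcal B$ box terms are i.i.d.: for $N$ because $T$ is an integer and the rows are i.i.d. up to translation, for $\mathcal K$ by the covariance formula of Section 4. Lemmas 5 and 6 hold in every box.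

**Lemma 7 (linearization).** On $\{\Delta'\le L^2\}$: $\ \Phi(N)-\Phi(\mathcal K)\le\Delta'Y+\mathcal E$, where $\mathcal E\ge0$ and $E\mathcal E\le CHL^4n^{-1/40}$.

*Proof.* Insert $N(f)=\mathcal K(f)+\eta(f)$ in (12). As $\eta(f)=\iint\eta\,\partial_1\partial_2f$, the terms linear in $\eta$ add up to $\frac1{\mathcal B}\sum_b\frac1T\int\eta F^{(b)}\le\Delta'Y$. On the event, $|\eta(f_{\alpha\beta})|\le\delta:=CL^2A^{-1/2}\le1$. Then the terms of $\prod_\beta(\mathcal K(f_{\alpha\beta})+\eta(f_{\alpha\beta}))$ with at least two $\eta$'s add up to at most $\delta^2\prod_\beta(1+|\mathcal K(f_{\alpha\beta})|)$ in absolute value. So the terms of $\Phi_{\mathbf s}^{(b)}$ with at least two $\eta$'s are at most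
$$\frac{A^{3/2}}TC^k\sum_\alpha CL^4A^{-1}\prod_\beta(1+|\mathcal K(f_{\alpha\beta})|).$$
Let $\mathcal E$ be the average over $b$ of the sums of these bounds with weights $\varepsilon^k$. By (5) and (12) each bound has expectation at most $\mathsf C_kL^4A^{-1/2}\le\mathsf C_kL^4\cdot2n^{-1/40}$, because $A\ge2^{\Lambda/20}$ and $2^\Lambda\ge n/2$. Sum using (10). ∎

**Proposition 8.** Suppose the parameters satisfy Step 5 of Section 6 and
$$\sup_zE|F_{\rm main}(z)|\le6,\qquad F_{\rm main}(z):=\sum_{k=1}^d\varepsilon^k\sum_{\mathbf s\in\mathcal G_k}q_{\mathbf s}(z)\quad(\text{under }\mathcal K). \tag{13}$$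
Then with probability at least $1-n^{-1/50}$ (for large $n$), $\ D_n\ge\min\{L^2,\tfrac18(c_1M\sqrt{|\mathcal S|}-4)\}-1-L$.

*Proof.* *Expectations.* By Lemma 6 and (10), and since every singleton is good, $E\Phi(\mathcal K)=0$ and $E\Phi(N)\ge c_1\varepsilon|\mathcal S|-H2^{-g/2}\ge c_1\varepsilon|\mathcal S|-1$. By Lemma 5 and (13), $EY\le6+H2^{-g/2}\le7$.

*Variances.* Each box term of $\Phi$ has $L^2$ norm at most $H2^{\Lambda/10}$, so both variances of $\Phi$ are at most $H^22^{\Lambda/5}/\mathcal B\le CH^2n^{-1/2}$. By Lemma 5 and $\|q_{\mathbf s}(z)\|_2\le v^{k/2}$, $\|F^{(b)}(z)\|_2\le H$, so $\operatorname{Var}Y\le H^2/\mathcal B$.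

*One event.* By the inequalities of Chebyshev and Markov, (3) and Lemma 7, outside an event of probability at most $CH^2n^{-1/2}+CHL^4n^{-1/40}+n^{-1}\le n^{-1/50}$ we have
$$\Phi(N)\ge c_1\varepsilon|\mathcal S|-2,\quad\Phi(\mathcal K)\le1,\quad Y\le8,\quad\mathcal E\le1,\quad\Theta\le L .$$
Then either $\Delta'>L^2$, or Lemma 7 gives $c_1\varepsilon|\mathcal S|-3\le8\Delta'+1$. Finally $\varepsilon|\mathcal S|=M\sqrt{|\mathcal S|}$ and $D_n=\Delta'-1-\Theta$. ∎

Everything now rests on (13): how large may $M$ be?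

## 9. The $L^1$ norm of the truncated Riesz product, $M^2\asymp\log L$

**Lemma 9.** (13) holds for large $n$ in each of the cases

* (I) $M=(\log L/(8v))^{1/2}$, $d=\lceil\log L\rceil$;
* (II) $M=c_3(L/\log L)^{1/6}$, $d=\lceil e^2vM^2\rceil$, with $c_3\le1$ a small absolute constant;

where always $g=\lceil C_0d\log L\rceil$.

The constraints of Section 6 hold for large $n$: $M\ge1$ and $\varepsilon\le1$ are clear; in (I), $d\le C\log L$ and $g\le C\log^2L$; in (II), $d\le CL^{1/3}$ and $g\le CL^{1/3}\log L$.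

Fix $z$ and write $x_s=\varepsilon q_s(z)$. The $x_s$ are independent with mean zero and $Ex_s^2\le v\varepsilon^2=vM^2/|\mathcal S|$.

**Step 1: large sets are negligible in $L^2$.** Products over distinct subsets $S\subset\mathcal S$ are orthogonal, with $E\prod_{s\in S}x_s^2\le(vM^2/|\mathcal S|)^{|S|}$. There are at most $|\mathcal S|^k/k!$ $k$-sets, and $k!\ge(k/e)^k$. So for any families $\mathcal T_k$ of $k$-sets
$$\Big\|\sum_{k>d}\sum_{S\in\mathcal T_k}\prod_Sx_s\Big\|_2^2\le\sum_{k>d}\frac{(vM^2)^k}{k!}\le\sum_{k>d}\Big(\frac{evM^2}k\Big)^k . \tag{14}$$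
In case (I) this is at most $\sum_{k>d}(e/8)^k\to0$. In case (II) it is at most $\sum_{k>d}e^{-k}\le1$.

**Step 2: the full product has bounded $L^1$ norm (case I).** Let $P=\prod_s(1+x_s)$. If $Ex=0$, then $E|1+x|=1+2E(1+x)_-\le1+2Ex^4$, as $(1+x)_-\le|x|1\{x<-1\}\le x^4$. With (9) and independence, $E|P|\le(1+C\varepsilon^4)^{|\mathcal S|}\le e^{CM^4/|\mathcal S|}\le2$.

**Step 3: the sets that are not good (case I).** Expanding $P$,
$$F_{\rm main}=P-1-(\text{sets of size}>d)-(\text{sets of size}\le d\text{ that are not good}).$$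
The number of bad pairs is at most $CgL|\mathcal S|$, so the number of non-good $k$-sets is at most $CgL|\mathcal S|\cdot|\mathcal S|^{k-2}/(k-2)!$. By orthogonality the squared $L^2$ norm of the last part is at most
$$\sum_{k\ge2}\frac{(vM^2)^k}{|\mathcal S|^k}\cdot\frac{CgL|\mathcal S|^{k-1}}{(k-2)!}=\frac{CgL}{|\mathcal S|}(vM^2)^2e^{vM^2}\le\frac{Cg}L(\log L)^2L^{1/8}\to0, \tag{15}$$
as $g\le C\log^2L$. With (14), $E|F_{\rm main}|\le2+1+o(1)\le6$. This proves (I). ∎

Together with Proposition 8, case (I) gives part (a) of Theorem 2, and so refutes (2). Where does it stop? In (15): the factor $e^{vM^2}$, which is the squared $L^2$ norm of a full product, has to be beaten by $L$. So this estimate does not allow $vM^2$ beyond about $\log L$.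

## 10. Larger $M$: good sets under a tilted measure

In case (II) the idea is to make the Riesz product part of the measure. After the change of measure the remaining sum involves only sets in which every element belongs to a bad pair, and its $L^2$ norm is harmless.

Let $F_{\rm good}=\sum_{S\text{ good}}\prod_Sx_s$ (all sizes, including $\emptyset$). Then $F_{\rm main}=F_{\rm good}-1-(\text{good sets of size}>d)$, and by (14) $E|F_{\rm main}|\le E|F_{\rm good}|+1+1$. So it suffices to show $E|F_{\rm good}|\le4$.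

**Step 1: truncation, to make the factors positive.** Let $\Gamma=\{|x_s|\le\frac12\ \forall s\}$. By (9), $P(\Gamma^c)\le C|\mathcal S|e^{-c/\varepsilon}$, while $\|F_{\rm good}\|_2\le e^{vM^2/2}$ by orthogonality. Since $1/\varepsilon\ge cL^{5/6}$ and $M^2\le L^{1/3}$, Cauchy–Schwarz gives $E|F_{\rm good}|1_{\Gamma^c}\to0$.

**Step 2: factor out the product.** On $\Gamma$ put $p_s=1+x_s\ge\frac12$, $y_s=x_s/p_s$. Then $x_s=p_sy_s$ and $1=p_s(1-y_s)$, so
$$F_{\rm good}=\prod_sp_s\sum_{S\text{ good}}\prod_Sy_s\prod_{S^c}(1-y_s)=\prod_sp_s\sum_{V\subset\mathcal S}w(V)\prod_Vy_s,\qquad w(V)=\sum_{S\subset V,\,S\text{ good}}(-1)^{|V\setminus S|}.$$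
Here $|w(V)|\le2^{|V|}$. *If some $u\in V$ is in no bad pair with another element of $V$, then $w(V)=0$*: the map $S\mapsto S\triangle\{u\}$ sends good subsets of $V$ to good subsets and flips the sign. *Examples:* $w(\emptyset)=1$ and $w(\{s\})=-1+1=0$. For a bad pair, $w(\{s,s'\})=1-1-1=-1$; for a good pair, $w=1-1-1+1=0$.

**Step 3: the tilted law.** We absorb $\prod_sp_s$ into a probability $Q$ under which the $y_s$ are independent and almost centered. Let $Q$ have density $\prod_sp_s1\{|x_s|\le\frac12\}/\mathcal Z_s$, $\mathcal Z_s=E[(1+x_s);|x_s|\le\frac12]$. As $Ex_s=0$,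
$$|E[x_s;|x_s|\le\tfrac12]|=|E[x_s;|x_s|>\tfrac12]|\le(Ex_s^2)^{1/2}P(|x_s|>\tfrac12)^{1/2}\le Ce^{-c/\varepsilon}.$$
Hence $\frac12\le\mathcal Z_s\le1+Ce^{-c/\varepsilon}$, $\prod\mathcal Z_s\le2$, and
$$|E_Qy_s|=\mathcal Z_s^{-1}|E[x_s;|x_s|\le\tfrac12]|\le\mu_0:=Ce^{-c/\varepsilon},\qquad E_Qy_s^2=\mathcal Z_s^{-1}E\Big[\frac{x_s^2}{1+x_s};|x_s|\le\tfrac12\Big]\le4v\varepsilon^2 .$$
By Cauchy–Schwarz,
$$E|F_{\rm good}|1_\Gamma=\prod_s\mathcal Z_s\cdot E_Q\Big|\sum_Vw(V)\prod_Vy_s\Big|\le2\Big(E_Q\Big(\sum_Vw(V)\prod_Vy_s\Big)^2\Big)^{1/2}. \tag{16}$$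
Expand the square over pairs $(V,V')$. By independence each pair contributes at most $2^{|V|+|V'|}(4v\varepsilon^2)^{|V\cap V'|}\mu_0^{|V\triangle V'|}$ in absolute value.

**Step 4: off-diagonal pairs.** They exist only because $E_Qy_s$ is not exactly $0$. An element $s$ in neither set gives a factor $1$, in both $16v\varepsilon^2$, in exactly one (two ways) $4\mu_0$ in total. So the pairs $V\ne V'$ contribute at most
$$(1+16v\varepsilon^2+4\mu_0)^{|\mathcal S|}-(1+16v\varepsilon^2)^{|\mathcal S|}\le4\mu_0|\mathcal S|e^{16vM^2+4\mu_0|\mathcal S|}\to0,$$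
since $\mu_0\le Ce^{-cL^{5/6}}$ and $M^2\le L^{1/3}$.

**Step 5: diagonal pairs.** Regard the bad pairs as edges of a graph on $\mathcal S$. By Step 2 the diagonal is at most $\sum_V\theta^{|V|}$, $\theta=16v\varepsilon^2$, over sets $V$ without isolated vertices in the induced graph. Such a $V$ is determined by its connected components, all of size at least $2$. So the sum is at most $\prod(1+\theta^{|U|})$ over connected $U$ with $|U|\ge2$, hence at most $\exp(\sum_{r\ge2}\theta^r\mathcal N_r)$, with $\mathcal N_r$ the number of connected $r$-subsets.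

To count these, let $\delta=CgL\ge1$ bound the degrees. Choose a spanning tree of a connected $r$-set and a root. Encode by the root, a rooted plane tree (at most $4^{r-1}$ choices), and for each non-root vertex the choice of a neighbor of its parent. This gives $\mathcal N_r\le|\mathcal S|(4\delta)^{r-1}$.

Since $v,M\ge1$ we have $d\le2e^2vM^2$ and $g\le CM^2\log L$. So $4\delta\theta\le CgM^2/L\le CM^4\log L/L\to0$, and, summing the geometric series,
$$\sum_{r\ge2}\theta^r\mathcal N_r\le2|\mathcal S|\theta\cdot4\delta\theta\le\frac{CgM^4}L\le\frac{C'M^6\log L}L=C'c_3^6\le1$$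
if $c_3$ is small; $C'$ depends only on $v,C_0$ and other absolute constants, not on $c_3$. (Here the exponent $\frac16$ is decided: we need $M^6\log L\lesssim L$.) So the diagonal is at most $e$, and by (16) $E|F_{\rm good}|1_\Gamma\le2(e+o(1))^{1/2}<3.5$. With Step 1, $E|F_{\rm good}|\le4$. This proves (II), and Lemma 9. ∎

## 11. The lower bounds for $D_n$ and their consequences for all versions

**Proof of Theorem 2.** Apply Proposition 8 with Lemma 9; recall $\sqrt{|\mathcal S|}\ge cL$. In both cases $M\sqrt{|\mathcal S|}$ is much smaller than $L^2$, so for large $n$ the minimum is the second term. Case (I) gives $D_n\ge cL\sqrt{\log L}-CL\ge c'L\sqrt{\log L}$. Case (II) gives $D_n\ge cL\,(L/\log L)^{1/6}-CL\ge c'L^{7/6}(\log L)^{-1/6}$. Both hold with probability at least $1-n^{-1/50}$. ∎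

As shown in Section 1, (a) disproves (2): for no version of the sequences and no constants $C,K,\lambda$ can (2) hold for all $x$ and $n$.

**Corollary 10.**

1. *Uniformity over couplings.* For every $A$, $\inf_{\text{couplings}}P(D_n>A\log n)\to1$. So no bound $P(D_n>C\log n)\le1-\delta$ with fixed $\delta>0$ can hold for all large $n$, let alone one with exponential tails.
2. *Almost sure version.* For every version of the infinite sequences, $\ \liminf_nD_n(\log\log n)^{1/6}/(\log n)^{7/6}\ge c>0$ a.s.
3. *Range of the order.* If a version satisfies $P(D_n>a_n)\to0$, then $a_n\ge c(\log n)^{7/6}(\log\log n)^{-1/6}$ for all large $n$.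

*Proof.* (1) The constants in (a) do not depend on the coupling, and $c\sqrt{\log\log n}>A$ for large $n$. (2) Write $h(x)=(\log x)^{7/6}(\log\log x)^{-1/6}$, which is increasing for large $x$. Since $\sum_j2^{-j/50}<\infty$, (b) along $n=2^j$ and the Borel–Cantelli lemma give, a.s., $D_{2^j}\ge c\,h(2^j)$ for all large $j$. For $2^j\le n<2^{j+1}$, $D_n$ is nondecreasing in $n$, so $D_n\ge c\,h(2^j)\ge c\,h(n)\,h(2^j)/h(2^{j+1})$, and $h(2^j)/h(2^{j+1})\to1$. (3) If $a_n<c\,h(n)$ for infinitely many $n$, then by (b) $P(D_n>a_n)\ge1-n^{-1/50}$ for these $n$, which contradicts $P(D_n>a_n)\to0$. ∎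

By (1) with $x=\log n$ there is a version with $P(D_n>(C+1)(\log n)^2)\to0$. Together with Corollary 10(3), the optimal order lies between $(\log n)^{7/6}(\log\log n)^{-1/6}$ and $(\log n)^2$; it is not determined here. What is refuted is dropping the outer factor $\log n$ of (1) entirely. Replacing it by a smaller power of $\log n$ (at least $\frac16$, up to the $\log\log$ factor) is not excluded by this argument.
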